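\title{Superpolynomially many semifield planes of odd order}

\begin{abstract}
Kantor conjectured that the number of non-isomorphic semifield planes of order $N$ is not bounded above by a polynomial in $N$; this is known for even orders. We prove it for odd orders. For every prime $p$ and every $m=2^{h+1}s$ we construct at least $\frac2m\,p^sN^{h-7/2}$ pairwise non-isotopic semifields of order $N=p^m$. Each one is given by an additive group of $2\times2$ matrices over the field of order $\sqrt N$, and the determinants are shown to be nonzero by a descent along a tower of $h$ quadratic extensions. Every step of the tower contributes free parameters, while an isotopy class contains fewer than $\frac m2N^{7/2}$ members of the family.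
\end{abstract}

\section{Semifield planes and their number}\label{sec:intro}

A (finite) \emph{semifield} is a finite set $S$ with at least two elements and two operations $+$ and $\cdot$ such that $(S,+)$ is an abelian group, both distributive laws hold, there is a multiplicative identity, and $xy=0$ implies $x=0$ or $y=0$. Multiplication need be neither associative nor commutative. The order of a semifield is a prime power.

A semifield $S$ of order $N$ coordinatizes a projective plane $\mathbf P(S)$ of order $N$, a \emph{semifield plane}. Its points are $(x,y)$ with $x,y\in S$, $(m)$ with $m\in S$, and $(\infty)$. Its lines are $y=x\cdot m+b$ together with $(m)$, for $m,b\in S$; $x=c$ together with $(\infty)$, for $c\in S$; and the line $l_\infty$ formed by the points $(m)$ and $(\infty)$. The absence of zero divisors is what the geometry needs: two lines with slopes $m\ne m'$ meet in exactly one affine point because $x\mapsto x(m-m')$ is an injective additive map of a finite group, hence a bijection. The plane does not determine the multiplication. Two semifields $(S,+,\cdot)$ and $(S',+,\cdot')$ are \emph{isotopic}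 if there are additive bijections $\alpha,\beta,\gamma\colon S\to S'$ with
\[
\gamma(x\cdot y)=\alpha(x)\cdot'\beta(y)\qquad(x,y\in S).
\]
We use without proof the standard fact that $\mathbf P(S)$ and $\mathbf P(S')$ are isomorphic if and only if $S$ and $S'$ are isotopic. Counting semifield planes of order $N$ therefore means counting isotopy classes of semifields of order $N$.

Kantor conjectured in 2006 that the number of pairwise non-isomorphic semifield planes of order $N$ is not bounded above by a polynomial in $N$. For even orders this follows from an infinite family constructed by Kantor in 2003, which generalizes Knuth's binary semifields: for every polynomial $P$ there is a power of $2$, $N$, with more than $P(N)$ pairwise non-isotopic semifields of order $N$. We take the problem from \cite{DS}; as it is posed there, the number of known semifields of odd order $N$ is less than $N^3$. The question is whether for every polynomial $P$ there is an odd prime power $N$ such that the number of pairwise non-isomorphic semifield planes of order $N$ exceeds $P(N)$.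

What should one expect? Every finite field is a semifield. If $N=p$ is prime there is nothing else, since $1$ generates $(S,+)$ and the distributive laws then determine the product; so large numbers can occur only for special orders. If $N=p^m$, then $(S,+)$ is a vector space over $\mathbb F_p$: an element $x$ of additive order $p$ satisfies $(p\cdot1)x=0$, so $p\cdot 1=0$. The product is $\mathbb F_p$-bilinear and is given by $m^3$ structure constants, so there are at most $p^{m^3}=N^{m^2}$ semifields. This leaves ample room for a positive answer, but counting alone does not suggest one. A random $m\times m$ matrix over $\mathbb F_p$ is invertible with probability at most $1-1/p$, and the $(N-1)/(p-1)$ multiplication maps $x\mapsto xy$, with $y\neq0$ taken up to scalars, must all be invertible. If these events were independent, the probability would decay exponentially in $N$ for fixed $p$, and the factor $N^{m^2}$ would not compensate. Semifields come from algebraic constructions, and a construction with a bounded number of parameters in a field of order at most $N$ yields only polynomially many of them. One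 needs a construction whose number of parameters grows with $N$, and a proof that isotopy does not absorb them. Our results are as follows.

\begin{theorem}\label{thm:main}
Let $p$ be a prime, $h,s\ge1$, $q=p^{2^hs}$ and $N=q^2$. There are at least $q^{h-7}/(2^hs)$ pairwise non-isotopic semifields of order $N$.
\end{theorem}

\begin{corollary}\label{cor:planes}
For every polynomial $P$ and every odd prime $p$ there is a power $N$ of $p$ such that the number of pairwise non-isomorphic semifield planes of order $N$ exceeds $P(N)$. Thus Kantor's conjecture holds for odd orders.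
\end{corollary}

\begin{theorem}\label{thm:strong}
Let $p$ be a prime, $m=2^{h+1}s$ with $h,s\ge1$, and $N=p^m$. There are at least
\[
\tfrac2m\,p^s\,N^{\,h-7/2}
\]
pairwise non-isotopic semifields of order $N$. In particular, for $m=2^{h+1}$ there are at least $\frac2mN^{\log_2\log_pN-9/2}$.
\end{theorem}

The proof separates the two tasks. Sections \ref{sec:spread} and \ref{sec:isotopy} restrict attention to semifields given by $2\times2$ matrices over a field $K$ of order $q$ and show that, among these, isotopy classes have size polynomial in $q$. No invariant is then needed to tell semifields apart, and it suffices to produce many. Section \ref{sec:small} works out the construction for $h=1$ and $h=2$, Section \ref{sec:general} gives it in general and proves Theorem \ref{thm:main}, and Section \ref{sec:alt} adds the parameters that give Theorem \ref{thm:strong}. The characteristic plays no role anywhere.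

\section{Semifields as groups of matrices}\label{sec:spread}

A \emph{presemifield} is a nonzero finite abelian group with a biadditive product $\circ$ without zero divisors; no identity is required. Isotopy is defined as for semifields and is an equivalence relation. The identity element costs nothing.

\begin{lemma}[Kaplansky's trick]\label{lem:kap}
Every presemifield $(S,+,\circ)$ is isotopic to a semifield.
\end{lemma}

\begin{proof}
Fix $\epsilon\ne0$. The additive maps $x\mapsto x\circ\epsilon$ and $y\mapsto\epsilon\circ y$ are injective, hence bijective, so $(x\circ\epsilon)*(\epsilon\circ y)=x\circ y$ defines a biadditive product $*$ without zero divisors, isotopic to $\circ$. Setting $x=\epsilon$, and then $y=\epsilon$, shows that $\epsilon\circ\epsilon$ is a left and a right identity for $*$.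
\end{proof}

From now on $K$ is a field of order $q=p^n$ and $V=K^2$ is the space of column vectors. A \emph{spread set} is an additive subgroup $W$ of $M_2(K)$ of order $q^2$ all of whose nonzero elements are invertible. It need not be a $K$-subspace. Both $V$ and $W$ are vector spaces over $\mathbb F_p$ of order $q^2$, so there is an additive bijection $y\mapsto M_y$ from $V$ to $W$, and $x\circ y=M_yx$ makes $V$ a presemifield of order $q^2$. Let $S(W)$ be a semifield isotopic to it.

\begin{lemma}\label{lem:iso}
Let $W,W'$ be spread sets. Then $S(W)$ and $S(W')$ are isotopic if and only if $W'=\gamma W\alpha^{-1}$ for some additive bijections $\gamma,\alpha$ of $V$.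
\end{lemma}

\begin{proof}
We may replace the semifields by the presemifields $(V,\circ)$ and $(V,\circ')$. The identity $\gamma(x\circ y)=\alpha(x)\circ'\beta(y)$ for all $x,y$ says $\gamma M_y\alpha^{-1}=M'_{\beta(y)}$ for all $y$. If it holds, then $W'=\gamma W\alpha^{-1}$ because $\beta$ is onto. Conversely, if $W'=\gamma W\alpha^{-1}$, the last equation defines an additive bijection $\beta$.
\end{proof}

In particular the isotopy class of $S(W)$ depends only on $W$, and it does not change when one row operation or one column operation over $K$ is applied to all matrices in $W$.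

\section{Isotopy classes of spread sets are small}\label{sec:isotopy}

The maps $\gamma,\alpha$ in Lemma \ref{lem:iso} range over $GL_{2n}(p)$, a group whose order is not bounded by a polynomial in $q$. A priori, a large family of spread sets could collapse to a few classes. This does not happen, because the field $K$ can be recovered from $W$ in a way that isotopy respects. Let $\operatorname{End}(V)$ be the ring of additive endomorphisms of $V$, and put
\[
\mathcal N(W)=\{(A,B)\in\operatorname{End}(V)^2:\ AM=MB\ \text{ for all } M\in W\}.
\]
This is a ring under componentwise operations, since $AA'M=AMB'=MBB'$. We use pairs, and not single maps commuting with $W$, because an isotopy acts differently on the source and on the target of the maps in $W$.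

\begin{lemma}\label{lem:field}
If $W$ is a spread set, then $\mathcal N(W)$ is a finite field, and $K_V=\{(c,c):c\in K\}$ is its only subfield of order $q$.
\end{lemma}

\begin{proof}
Let $(A,B)\in\mathcal N(W)$ and suppose that $Az=0$ with $z\ne0$. Fix $x\ne0$. The additive map $W\to V$, $M\mapsto Mx$, is injective, and $|W|=|V|$, so $Mx=z$ for some nonzero $M\in W$. Then $MBx=AMx=Az=0$, and $Bx=0$ because $M$ is invertible. As $x$ was arbitrary, $B=0$; then $AM=0$ with $M$ invertible, and $A=0$.

So if $(A,B)\neq(0,0)$, then $A$ is bijective, and so is $B=M^{-1}AM$ (any nonzero $M\in W$). Multiplying $AM=MB$ by $A^{-1}$ on the left and by $B^{-1}$ on the right gives $(A^{-1},B^{-1})\in\mathcal N(W)$. Thus $\mathcal N(W)$ is a finite division ring, and every finite division ring is a field. It contains $K_V$ because the elements of $W$ are $K$-linear, and a finite field has at most one subfield of each order.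
\end{proof}

\begin{proposition}\label{prop:count}
Let $W\subset M_2(K)$ be a spread set. The number of spread sets $W'\subset M_2(K)$ with $S(W')$ isotopic to $S(W)$ is at most $n\,|GL_2(q)|^2/(q-1)$, which is less than $nq^7$.
\end{proposition}

\begin{proof}
Let $W'=\gamma W\alpha^{-1}$ as in Lemma \ref{lem:iso}. For $(A,B)\in\mathcal N(W)$ and $M'=\gamma M\alpha^{-1}\in W'$,
\[
\gamma A\gamma^{-1}M'=\gamma AM\alpha^{-1}=\gamma MB\alpha^{-1}=M'\alpha B\alpha^{-1}.
\]
Hence $(A,B)\mapsto(\gamma A\gamma^{-1},\alpha B\alpha^{-1})$ is a ring homomorphism $\mathcal N(W)\to\mathcal N(W')$, and it is injective. The image of $K_V$ is a subfield of order $q$, so it is $K_V$ by Lemma \ref{lem:field}. Thus there is an automorphism $\tau$ of $K$ with $\gamma c\gamma^{-1}=c^\tau=\alpha c\alpha^{-1}$ for all $c\in K$: both maps are $\tau$-\emph{semilinear}, that is, $\gamma(cx)=c^\tau\gamma(x)$ and $\alpha(cx)=c^\tau\alpha(x)$.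

A $\tau$-semilinear bijection of $V$ is the coordinatewise action of $\tau$ followed by an element of $GL_2(q)$, and $K$ has $n$ automorphisms. So there are $n|GL_2(q)|^2$ pairs $(\gamma,\alpha)$ of bijections that are semilinear for a common $\tau$. For such a pair the maps $\gamma M\alpha^{-1}$ are $K$-linear, so the $q-1$ pairs $(c\gamma,c\alpha)$, $c\in K^*$, give the same set $\gamma W\alpha^{-1}$. This proves the first bound. Finally $|GL_2(q)|=(q^2-1)(q^2-q)<q^3(q-1)$, so $|GL_2(q)|^2/(q-1)<q^6(q-1)<q^7$.
\end{proof}

\begin{remark}
The ring $\mathcal N$ is the left nucleus in disguise. Let $S$ be a semifield and let $R$ be the set of maps $x\mapsto xy$. Since $R$ contains the identity, $(A,B)\in\mathcal N(R)$ means $A=B$ and $A(xy)=A(x)y$; putting $x=1$ shows that $A$ is left multiplication by an element $a$, and the condition becomes $a(xy)=(ax)y$ for all $x,y$. These $a$ form the \emph{left nucleus} of $S$. So $S(W)$ has dimension $2$ over a subfield of order $q$ of its left nucleus. The nucleus may be larger than this subfield (if $S(W)$ is a field, it is everything), which is why the proof uses the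 uniqueness of the subfield.
\end{remark}

\section{Towers of height one and two}\label{sec:small}

By Proposition \ref{prop:count} it remains to construct many spread sets. A matrix with first row zero is singular, so a spread set contains exactly one matrix with each first row $(u,v)\in K^2$, and its second row depends additively on $(u,v)$. We look for spread sets formed by the matrices
\begin{equation}\label{eq:shape}
M_{u,v}=\begin{pmatrix}u&v\\ \phi(v)+\ell(u)&\bar u+g(v)\end{pmatrix}\qquad(u,v\in K),
\end{equation}
where $\phi,\ell,g\colon K\to K$ are additive and $u\mapsto\bar u$ is the automorphism of order $2$ of $K$. For any such maps the matrices \eqref{eq:shape} form an additive group of order $q^2$, and the only issue is that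
\begin{equation}\label{eq:det}
\Delta=\det M_{u,v}=u\bar u-v\phi(v)+\bigl(ug(v)-v\ell(u)\bigr)
\end{equation}
must not vanish for $(u,v)\ne(0,0)$. We call $ug(v)-v\ell(u)$ the \emph{cross term}. If $v=0$, then $\Delta=u\bar u$. So we must show that $\Delta=0$ forces $v=0$, and we do this by applying to $\Delta$ linear maps that kill $u\bar u$ and the cross term but detect $v\phi(v)$.

Let $n=2^hs$, and let
\[
K=F_0\supset F_1\supset\dots\supset F_h,\qquad [F_{k-1}:F_k]=2,\qquad |F_h|=p^s,
\]
be the tower of subfields with $|F_k|=q^{2^{-k}}$. For $1\le k\le h$ let $\sigma_k\colon z\mapsto z^{|F_k|}$ be the automorphism of order $2$ of $F_{k-1}$, whose fixed field is $F_k$; thus $\bar u=u^{\sigma_1}$. The norm $\operatorname{Nm}_k(z)=zz^{\sigma_k}$ and the trace $\operatorname{Tr}_k(z)=z+z^{\sigma_k}$ map $F_{k-1}$ into $F_k$, and the norm vanishes only at $0$. Fix $\omega_k\in F_{k-1}\setminus F_k$, and define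
\[
\lambda_k\colon F_{k-1}\to F_k,\quad\lambda_k(a+c\omega_k)=c\quad(a,c\in F_k),\qquad \eta_k=-\omega_k^{\sigma_k}.
\]
The map $\lambda_k$ is $F_k$-linear and onto with kernel $F_k$. Since $\eta_k=\omega_k-\operatorname{Tr}_k(\omega_k)$ and $\omega_k\eta_k=-\operatorname{Nm}_k(\omega_k)$, we have $\lambda_k(\eta_k)=1$ and $\lambda_k(\omega_k\eta_k)=0$. Together with $\lambda_k(1)=0$ and $\lambda_k(\omega_k)=1$ this gives
\begin{equation}\label{eq:pair}
\lambda_k\bigl((a+c\omega_k)(a'\eta_k+c')\bigr)=aa'+cc'\qquad(a,c,a',c'\in F_k).
\end{equation}
In other words, $\eta_k,1$ is the basis dual to $1,\omega_k$ for the form $\lambda_k(xy)$.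

\begin{example}[$h=1$]\label{ex:one}
Write $\omega=\omega_1$. For $\beta_0,\beta\in K$ take
\[
\phi(v)=\omega\bar v,\qquad g(v)=\beta_0v+\beta\bar v,\qquad \ell(u)=\beta_0u-\bar\beta\bar u .
\]
The cross term is $\beta u\bar v+\bar\beta\bar uv=\operatorname{Tr}_1(\beta u\bar v)\in F_1$, so $\lambda_1(\Delta)=-v\bar v$, and $\Delta=0$ forces $v=0$. We obtain $q^2$ spread sets, but isotopy absorbs most of the parameters. Subtracting $\beta_0$ times the first row from the second removes $\beta_0$. Adding $\bar\beta$ times the second column to the first then gives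
\[
\begin{pmatrix}u'&v\\ (\omega+\beta\bar\beta)\bar v&\overline{u'}\end{pmatrix},\qquad u'=u+\bar\beta v,
\]
which depends only on $\beta\bar\beta\in F_1$. At most $|F_1|=q^{1/2}$ isotopy classes arise.
\end{example}

In Example \ref{ex:one} the map $g$ is $F_1$-linear, and we shall see in Lemma \ref{lem:cross} that this is forced as long as $\lambda_1$ kills the cross term for all $u$ and $v$. To gain parameters we allow maps $g$ that are linear only over a smaller field. Then $\lambda_1$ leaves a residue of the cross term, and a second map has to remove it.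

\begin{example}[$h=2$]\label{ex:two}
Write $\sigma=\sigma_2$ and $v=a+c\omega_1$ with $a,c\in F_1$. Take $\phi(v)=a^\sigma\eta_1+\omega_2c^\sigma$. By \eqref{eq:pair},
\[
\lambda_1(v\phi(v))=\operatorname{Nm}_2(a)+\omega_2\operatorname{Nm}_2(c).
\]
For $\beta_0,\beta_1,\beta_2\in K$ put $w_i=\lambda_1(\beta_iu)\in F_1$ and
\[
g(v)=\beta_0a+\beta_1c+\beta_2c^\sigma,\qquad \ell(u)=w_0\eta_1+w_1-w_2^\sigma .
\]
Then $\lambda_1(ug(v))=aw_0+cw_1+c^\sigma w_2$, and $\lambda_1(v\ell(u))=aw_0+cw_1-cw_2^\sigma$ by \eqref{eq:pair}. Therefore
\begin{equation}\label{eq:two}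
\lambda_1(\Delta)=-\operatorname{Nm}_2(a)-\omega_2\operatorname{Nm}_2(c)+\operatorname{Tr}_2(cw_2^\sigma).
\end{equation}
Suppose $\Delta=0$. Applying $\lambda_2$ to \eqref{eq:two} kills the first and third terms, which lie in $F_2$, and leaves $\operatorname{Nm}_2(c)=0$, so $c=0$. Once $c=0$ the trace term vanishes, and \eqref{eq:two} itself gives $\operatorname{Nm}_2(a)=0$. Hence $v=0$. We obtain $q^3$ spread sets; the $F_1$-linear maps $g$ are those with $\beta_2=0$, and $\beta_2$ is the parameter gained.

A term $\beta a^\sigma$ in $g$ is also $F_2$-linear, but it is not allowed. Take $g(v)=\beta a^\sigma$ and $\ell(u)=-w^\sigma\eta_1$ with $w=\lambda_1(\beta u)$. The last term of \eqref{eq:two} becomes $\operatorname{Tr}_2(aw^\sigma)$. The first step still gives $c=0$, but the second now reads $\operatorname{Nm}_2(a)=\operatorname{Tr}_2(aw^\sigma)$, which does not force $a=0$. The failure is real: choose $t\in F_1$ with $t+t^\sigma=1$ (the trace is onto) and $\beta=t\eta_1-1$. For $u=v=1$ we have $w=t$, the second row of $M_{1,1}$ is $(\eta_1-t^\sigma\eta_1,\,1+\beta)=(t\eta_1,t\eta_1)$, and $M_{1,1}$ is singular.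
\end{example}

The admissible maps $g$ in Example \ref{ex:two} are $F_2$-linear on $K$ and $F_1$-linear on the subspace $c=0$. The order of the two deductions matters: the coarse test $\lambda_2\lambda_1$ is blind to the cross term everywhere and pushes $v$ into the subspace, on which the finer test $\lambda_1$ is also blind to the cross term. A tower of height $h$ repeats this $h$ times. The heights $1$ and $2$ show the mechanism, but they are too small to beat the bound $nq^7$.

\section{The descent along a flag}\label{sec:general}

\subsection*{Tests and flag}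
The tests are the maps $J_k=\lambda_k\lambda_{k-1}\cdots\lambda_1\colon K\to F_k$ for $1\le k\le h$, and we put $J_0=\mathrm{id}$. Since $F_k\subseteq F_i$ for $i\le k$, the map $J_k$ is $F_k$-linear, and it is onto. We have $J_h=\rho_kJ_k$, where $\rho_k=\lambda_h\cdots\lambda_{k+1}\colon F_k\to F_h$ is $F_h$-linear and onto ($\rho_h=\mathrm{id}$). Since $u\bar u\in F_1=\ker\lambda_1$,
\begin{equation}\label{eq:norm}
J_k(u\bar u)=0\qquad(1\le k\le h,\ u\in K).
\end{equation}
The following fact will be applied to $J_k$ and to $\rho_k$.

\begin{lemma}\label{lem:nondeg}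
Let $F\subseteq L$ be finite fields and let $\psi\colon L\to F$ be $F$-linear and nonzero.
\begin{enumerate}
\item[(i)] If $z\in L$ and $\psi(xz)=0$ for all $x\in L$, then $z=0$.
\item[(ii)] Every $F$-linear map $L\to F$ is $x\mapsto\psi(xz)$ for a unique $z\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $z\neq0$, then $Lz=L$, and the hypothesis of (i) would give $\psi=0$. By (i), distinct $z$ give distinct maps $x\mapsto\psi(xz)$, and there are exactly $|L|$ linear maps $L\to F$.
\end{proof}

For $v\in K$ put $c_k=J_k(v)\in F_k$. Then $c_0=v$ and $c_{k-1}=a_k+c_k\omega_k$ with $a_k\in F_k$. With $\theta_1=1$ and $\theta_k=\omega_1\cdots\omega_{k-1}$, substituting repeatedly gives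
\[
v=a_1\theta_1+\dots+a_k\theta_k+c_k\theta_{k+1}\qquad(0\le k\le h-1),
\]
and reading the recursion backward shows that every choice of $a_i\in F_i$ and $c_k\in F_k$ comes from exactly one $v$. Define $U_k=\ker J_k$ for $0\le k\le h-1$, and $U_h=K$. Then
\begin{equation}\label{eq:flag}
U_k=\bigoplus_{i=1}^kF_i\theta_i\quad(0\le k<h),\qquad U_h=U_{h-1}\oplus F_h\theta_h\oplus F_h\omega_h\theta_h .
\end{equation}
So $0=U_0\subset U_1\subset\dots\subset U_h=K$, and $U_k$ is an $F_k$-subspace: the smaller the member of the flag, the larger its field of scalars.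

\subsection*{The diagonal term}
We need a map $f$ such that, on $U_k$, the test $J_k$ applied to $vf(v)$ detects whether $v$ lies in $U_{k-1}$. For $k<h$ this means detecting $a_k\in F_k$ by an expression of the form $a_k$ times an additive function of $a_k$. The square $a_k^2$ would do that, but it would disturb the coarser tests. The norm $\operatorname{Nm}_{k+1}(a_k)=a_ka_k^{\sigma_{k+1}}$ has the right form, because the extension is quadratic, and it lies in $F_{k+1}$, where $\lambda_{k+1}$ kills it. At the last step no smaller field is available and no coarser test follows. There we detect $c_{h-1}\in F_{h-1}$ at once by its norm, as in Example \ref{ex:one}; this is why $U_h$ is all of $K$. So let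
\[
f(v)=\sum_{i=1}^{h-1}a_i^{\sigma_{i+1}}\eta_i+\omega_hc_{h-1}^{\sigma_h},
\]
an additive map $K\to K$, which for $h=1,2$ is the map $\phi$ of the examples.

\begin{lemma}\label{lem:f}
Let $1\le k\le h$ and $v\in U_k$. If $J_k(vf(v))=0$, then $v\in U_{k-1}$.
\end{lemma}

\begin{proof}
Let $v\in K$. For $0\le k\le h-1$ put $t_k=\sum_{i=k+1}^{h-1}a_i^{\sigma_{i+1}}\eta_i+\omega_hc_{h-1}^{\sigma_h}$. Each term with index $i$ lies in $F_{i-1}\subseteq F_k$ and the last term lies in $F_{h-1}$, so $t_k\in F_k$. Moreover $t_0=f(v)$, and $t_{k-1}=a_k^{\sigma_{k+1}}\eta_k+t_k$ for $1\le k<h$. From \eqref{eq:pair} and from $c_{h-1}t_{h-1}=\omega_h\operatorname{Nm}_h(c_{h-1})$ we get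
\[
\lambda_k(c_{k-1}t_{k-1})=\operatorname{Nm}_{k+1}(a_k)+c_kt_k\quad(1\le k<h),\qquad \lambda_h(c_{h-1}t_{h-1})=\operatorname{Nm}_h(c_{h-1}).
\]
We claim that $J_k(vf(v))=\lambda_k(c_{k-1}t_{k-1})$ for $1\le k\le h$. For $k=1$ this holds as $c_0t_0=vf(v)$. If it holds for some $k<h$, apply $\lambda_{k+1}$ to the first formula; the norm is killed and $J_{k+1}(vf(v))=\lambda_{k+1}(c_kt_k)$.

Now let $v\in U_k$ with $J_k(vf(v))=0$. If $k=h$, then $\operatorname{Nm}_h(c_{h-1})=0$, so $c_{h-1}=0$. If $k<h$, then $c_k=0$, so $\operatorname{Nm}_{k+1}(a_k)=0$, hence $a_k=0$ and $c_{k-1}=a_k+c_k\omega_k=0$. In both cases $v\in\ker J_{k-1}=U_{k-1}$.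
\end{proof}

\subsection*{The cross terms}
Let $\mathcal G$ be the set of additive maps $g\colon K\to K$ whose restriction to $U_k$ is $F_k$-linear for every $1\le k\le h$. In particular each $g\in\mathcal G$ is $F_h$-linear on $K$. For fixed $u$ the map $v\mapsto J_h(ug(v))$ is then $F_h$-linear, so by Lemma \ref{lem:nondeg}(ii) there is a unique $g^*(u)\in K$ with
\begin{equation}\label{eq:adj}
J_h\bigl(v\,g^*(u)\bigr)=J_h\bigl(u\,g(v)\bigr)\qquad(u,v\in K).
\end{equation}
By uniqueness, $g^*$ is $F_h$-linear; it is the adjoint of $g$ for the form $J_h(xy)$. The next lemma shows that the pairs $(g,g^*)$ are exactly those whose cross term is invisible at every step of the descent. So the cross terms cannot be enlarged within this method.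

\begin{lemma}\label{lem:cross}
Let $g,\ell\colon K\to K$ be additive. Then
\begin{equation}\label{eq:cross}
J_k\bigl(ug(v)-v\ell(u)\bigr)=0\quad\text{for all }1\le k\le h,\ v\in U_k,\ u\in K
\end{equation}
if and only if $g\in\mathcal G$ and $\ell=g^*$.
\end{lemma}

\begin{proof}
Let $g\in\mathcal G$, $v\in U_k$, $u\in K$, and $z=J_k(ug(v)-vg^*(u))\in F_k$. The definition of $g^*$ involves only the coarsest test $J_h$ and gives $\rho_k(z)=0$, which is not enough; the linearity of $g$ on $U_k$ supplies the rest. For $c\in F_k$ we have $cv\in U_k$ and $g(cv)=cg(v)$, so $cz=J_k\bigl(ug(cv)-(cv)g^*(u)\bigr)$ and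
\[
\rho_k(cz)=J_h\bigl(ug(cv)-(cv)g^*(u)\bigr)=0
\]
by \eqref{eq:adj}. Lemma \ref{lem:nondeg}(i) for $\rho_k$ gives $z=0$.

Conversely, assume \eqref{eq:cross}. For $v\in U_k$, $c\in F_k$ and all $u\in K$,
\[
J_k(u\,g(cv))=J_k(cv\,\ell(u))=c\,J_k(v\,\ell(u))=c\,J_k(u\,g(v))=J_k(u\,cg(v)).
\]
Lemma \ref{lem:nondeg}(i) for $J_k$ gives $g(cv)=cg(v)$, so $g\in\mathcal G$. The case $k=h$ of \eqref{eq:cross} says that $\ell(u)$ satisfies \eqref{eq:adj}, so $\ell=g^*$.
\end{proof}

\begin{lemma}\label{lem:G}
$|\mathcal G|=q^{h+1}$.
\end{lemma}

\begin{proof}
For $i<h$, a map $g\in\mathcal G$ is $F_i$-linear on $F_i\theta_i\subseteq U_i$, and it is $F_h$-linear on the last two summands in \eqref{eq:flag}. So it is determined by the $h+1$ values $g(\theta_1),\dots,g(\theta_h),g(\omega_h\theta_h)\in K$. These values are arbitrary: extend $F_i$-linearly on $F_i\theta_i$ for $i<h$, $F_h$-linearly on the last two summands, and additively. The result is $F_k$-linear on $U_k$ because $F_k\subseteq F_i$ for $i\le k$.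
\end{proof}

\subsection*{The spread sets}
The descent sees $\phi$ only through the values $J_k(v\phi(v))$ for $v\in U_k$, so $f$ may be perturbed by any map that these values do not see. Let $\mathcal E$ be the set of $F_h$-linear maps $e\colon K\to K$ with $J_k(v\,e(v))=0$ for all $1\le k\le h$ and $v\in U_k$. It contains $0$, which is all that Theorem \ref{thm:main} needs. For $e\in\mathcal E$ and $g\in\mathcal G$ let $W_{e,g}$ be the set of matrices \eqref{eq:shape} with $\phi=f+e$ and $\ell=g^*$, that is,
\[
W_{e,g}=\left\{\begin{pmatrix}u&v\\ f(v)+e(v)+g^*(u)&\bar u+g(v)\end{pmatrix}:\ u,v\in K\right\}.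
\]

\begin{proposition}\label{prop:spread}
Each $W_{e,g}$ is a spread set, and distinct pairs $(e,g)\in\mathcal E\times\mathcal G$ give distinct sets $W_{e,g}$.
\end{proposition}

\begin{proof}
By \eqref{eq:det},
\[
\Delta=u\bar u-vf(v)-v\,e(v)+\bigl(ug(v)-vg^*(u)\bigr).
\]
Suppose $\Delta=0$ and $v\in U_k$ with $1\le k\le h$. Apply $J_k$. The first term is killed by \eqref{eq:norm}, the third by the definition of $\mathcal E$, and the cross term by Lemma \ref{lem:cross}. Hence $J_k(vf(v))=0$, and $v\in U_{k-1}$ by Lemma \ref{lem:f}. Starting from $v\in U_h=K$ we reach $v\in U_0=0$ after $h$ steps. Then $\Delta=u\bar u$, so $u=0$.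

The unique element of $W_{e,g}$ with first row $(0,v)$ has second row $(f(v)+e(v),\,g(v))$. So the set $W_{e,g}$ determines $e$ and $g$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
By Lemma \ref{lem:G} and Proposition \ref{prop:spread} there are $q^{h+1}$ distinct spread sets $W_{0,g}$. By Proposition \ref{prop:count}, each isotopy class of semifields of order $q^2$ accounts for fewer than $nq^7\le nq^8$ of them, where $n=2^hs$. So there are at least $q^{h+1}/(nq^8)=q^{h-7}/(2^hs)$ isotopy classes.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:planes}]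
Let $d$ be the degree of $P$ and $C$ the sum of the absolute values of its coefficients, so that $P(N)\le CN^d$ for $N\ge1$. Take $s=1$, so $q=p^{2^h}$ and $N=p^{2^{h+1}}$. As $2^h<q$, Theorem \ref{thm:main} gives at least $q^{h-8}=N^{(h-8)/2}$ isotopy classes. Choose $h$ so large that $(h-8)/2\ge d+1$ and $N>C$. Then $N^{(h-8)/2}\ge N^{d+1}>CN^d\ge P(N)$, and non-isotopic semifields give non-isomorphic planes.
\end{proof}

\section{Alternating forms on the flag}\label{sec:alt}

Theorem \ref{thm:strong} requires the size of $\mathcal E$. The conditions defining $\mathcal E$ are quadratic in $v$ and involve different fields on different members of the flag. Polarizing turns them into one alternating form for each member, and these forms can be chosen one after the other. Recall that a bilinear form $E$ is \emph{alternating} if $E(x,x)=0$ for all $x$. Expanding $E(x+y,x+y)=0$ gives $E(x,y)=-E(y,x)$, and this uses only biadditivity.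

Call $(E_1,\dots,E_h)$ a \emph{compatible sequence} if $E_k\colon U_k\times U_k\to F_k$ is an alternating $F_k$-bilinear form for each $k$, and $E_k(x,y)=\lambda_k(E_{k-1}(x,y))$ for $x,y\in U_{k-1}$ and $2\le k\le h$.

\begin{lemma}\label{lem:seq}
For $e\in\mathcal E$ put $E_k(x,y)=J_k(x\,e(y))$ for $x,y\in U_k$. Then $e\mapsto(E_1,\dots,E_h)$ is a bijection from $\mathcal E$ onto the set of compatible sequences.
\end{lemma}

\begin{proof}
Let $e\in\mathcal E$. The map $E_k$ is biadditive, $F_k$-linear in $x$, and satisfies $E_k(v,v)=0$. Hence $E_k(x,y)=-E_k(y,x)$, so $E_k$ is $F_k$-linear in $y$ as well, although $e$ is assumed only $F_h$-linear. Compatibility follows from $J_k=\lambda_kJ_{k-1}$. The form $E_h$ on $K$ determines $e$ by Lemma \ref{lem:nondeg}(i), so the map is injective.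

Let $(E_1,\dots,E_h)$ be a compatible sequence. By Lemma \ref{lem:nondeg}(ii), for each $y\in K$ there is a unique $e(y)$ with $E_h(x,y)=J_h(x\,e(y))$ for all $x\in K$, and $e$ is $F_h$-linear by uniqueness. Applying compatibility $h-k$ times gives $E_h=\rho_kE_k$ on $U_k\times U_k$. For $x,y\in U_k$ and $c\in F_k$,
\[
\rho_k\bigl(c\,J_k(x\,e(y))\bigr)=J_h(cx\,e(y))=E_h(cx,y)=\rho_k\bigl(E_k(cx,y)\bigr)=\rho_k\bigl(c\,E_k(x,y)\bigr).
\]
Lemma \ref{lem:nondeg}(i) for $\rho_k$ gives $J_k(x\,e(y))=E_k(x,y)$. In particular $J_k(v\,e(v))=0$ on $U_k$. So $e\in\mathcal E$, and it maps to the given sequence.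
\end{proof}

\begin{lemma}\label{lem:E}
$|\mathcal E|=q^{h-1}p^s$.
\end{lemma}

\begin{proof}
We count compatible sequences by choosing $E_1,E_2,\dots,E_h$ in turn. Given $E_{k-1}$, the map $\lambda_kE_{k-1}$ is an alternating $F_k$-bilinear form on $U_{k-1}$, and $E_k$ is any alternating extension of it to $U_k$ (for $k=1$ there is no condition, as $U_0=0$). If a subspace has dimension $d$ and codimension $r$ over a field $F$, an alternating form on it has $|F|^{rd+r(r-1)/2}$ alternating extensions: extend a basis by $r$ vectors, and choose freely the values on the $rd$ pairs of an old and a new vector and on the $r(r-1)/2$ pairs of new vectors. By \eqref{eq:flag},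
\[
\dim_{F_k}U_{k-1}=\sum_{i=1}^{k-1}2^{k-i}=2^k-2,
\]
and the codimension of $U_{k-1}$ in $U_k$ over $F_k$ is $1$ for $k<h$ and $2$ for $k=h$. So there are $|F_k|^{2^k-2}$ choices of $E_k$ for $k<h$ and $|F_h|^{2(2^h-2)+1}$ choices of $E_h$. With $|F_k|=q^{2^{-k}}$ and $\sum_{k=1}^{h-1}2^{1-k}=2-2^{2-h}$,
\[
\log_q|\mathcal E|=\sum_{k=1}^{h-1}\bigl(1-2^{1-k}\bigr)+2-3\cdot2^{-h}=\bigl(h-3+4\cdot2^{-h}\bigr)+2-3\cdot2^{-h}=h-1+2^{-h},
\]
and $q^{2^{-h}}=|F_h|=p^s$.
\end{proof}

For $h=1$ the $|F_1|$ maps $e(v)=t\bar v$ with $t\in F_1$ lie in $\mathcal E$, so by Lemma \ref{lem:E} they are all of it; they replace $\omega$ by $\omega+t$ in Example \ref{ex:one}. For $h=2$ the form $E_1$ on the line $U_1=F_1$ is zero, and $E_2$ is an alternating form on the $4$-dimensional $F_2$-space $K$ that vanishes on a plane. This leaves $6-1=5$ parameters, and $|F_2|^5=q\,|F_2|$.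

\begin{proof}[Proof of Theorem \ref{thm:strong}]
Let $n=m/2=2^hs$ and $q=p^n$, so $N=q^2$. By Lemmas \ref{lem:G} and \ref{lem:E} and Proposition \ref{prop:spread} there are $|\mathcal E|\,|\mathcal G|=q^{2h}p^s$ distinct spread sets $W_{e,g}$, and by Proposition \ref{prop:count} each isotopy class accounts for fewer than $nq^7$ of them. So there are at least $\frac1np^sq^{2h-7}=\frac2mp^sN^{h-7/2}$ classes. If $m=2^{h+1}$, then $\log_pN=m$ and $h=\log_2\log_pN-1$, which gives the exponent $\log_2\log_pN-9/2$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{DS}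
\emph{Difference Sets From Projective Planes},
\texttt{https://repo.bibliothek.uni-halle.de/\allowbreak bitstream/\allowbreak 1981185920/\allowbreak 11697/\allowbreak 1/\allowbreak PhD\%20Thesis-{}-Zhou.Yue.pdf}

\end{thebibliography}
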